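\title{A congruence modulo $p^{4r}$ for sums of fourth powers of central binomial coefficients}

\begin{abstract}
Let $S(N)=\sum_{k=0}^{N-1}(4k+1)256^{-k}\binom{2k}{k}^4$. We prove that $S(N)\equiv p\,S(N/p)$ modulo $p^{4v_p(N)}$ for every prime $p\ge5$ and every positive multiple $N$ of $p$, and we prove the analogous congruence for the sums over $0\le k\le (N-1)/2$ when $N$ is odd. The proof starts from an exact identity that rewrites the sum as $N^2$ times a weighted sum of reciprocals of odd numbers. The reciprocals of multiples of $p$ reproduce the sum for $N/p$, and the remaining ones cancel.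
\end{abstract}

\section{The problem and the result}\label{sec:intro}

For $k\ge0$ let
\[
u_k=\binom{2k}{k}4^{-k}=\frac{1\cdot3\cdots(2k-1)}{2\cdot4\cdots(2k)},
\]
so that $u_0,\dots,u_5$ are $1,\frac12,\frac38,\frac5{16},\frac{35}{128},\frac{63}{256}$. We study the sums
\[
S(N)=\sum_{k=0}^{N-1}(4k+1)u_k^4=\sum_{k=0}^{N-1}\frac{4k+1}{256^k}\binom{2k}{k}^4
\qquad\text{and, for odd }N,\qquad
H(N)=\sum_{k=0}^{(N-1)/2}(4k+1)u_k^4 .
\]
Their denominators are powers of $2$. For an odd prime $p$ they therefore lie in the ring $\mathbb Z_{(p)}$ of rational numbers with denominator prime to $p$, and we can ask for congruences: writing $v=v_p$ for the $p$-adic valuation, with $v(0)=\infty$, the congruence $a\equiv b\pmod{p^k}$ means $v(a-b)\ge k$.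

The following question comes from \cite{source}. \emph{Let $p\ge5$ be a prime and $r$ a positive integer. Is it true that}
\begin{equation}\label{eq:question}
S(p^r)\equiv p\,S(p^{r-1})\pmod{p^{4r}}\,?
\end{equation}
Since $S(1)=1$, the case $r=1$ asks whether $S(p)\equiv p\pmod{p^4}$. In this case half of the sum plays no role: for $\frac{p+1}2\le k\le p-1$ the prime $p$ divides $(2k)!$ but not $k!$, so $p^4$ divides $u_k^4$, and
\begin{equation}\label{eq:SH}
S(p)\equiv H(p)\pmod{p^4}.
\end{equation}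
The other half begins with the term $1$, so even the divisibility of $S(p)$ by $p$ is the effect of cancellation among the terms. For $p=5$, adding the terms $1,\frac5{16},\frac{729}{2^{12}},\frac{8125}{2^{16}},\frac{25510625}{2^{28}}$ gives
\begin{equation}\label{eq:five}
H(5)-5=-\frac{14375}{2^{12}}=-\frac{5^4\cdot23}{2^{12}},\qquad
S(5)-5=-\frac{883289375}{2^{28}}=-\frac{5^4\cdot1413263}{2^{28}} .
\end{equation}
So \eqref{eq:question} holds for $p=5$, $r=1$. For larger $r$ it is convenient to divide by $p^r$: with $a_r=p^{-r}S(p^r)$, the congruence \eqref{eq:question} says that $v(a_r-a_{r-1})\ge3r$. The question thus asks whether $S(p^r)$ behaves like $p^r$ times a $p$-adically convergent sequence that starts at $a_0=1$, and it prescribes the speed of convergence.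

The answer is yes, and prime powers play no special role.

\begin{theorem}\label{thm:main}
Let $p\ge5$ be a prime and let $N$ be a positive integer divisible by $p$.
\begin{itemize}
\item[(a)] $S(N)\equiv p\,S(N/p)\pmod{p^{4v(N)}}$.
\item[(b)] If $N$ is odd, then $H(N)\equiv p\,H(N/p)\pmod{p^{4v(N)}}$.
\end{itemize}
\end{theorem}

Part (a) with $N=p^r$ is \eqref{eq:question}.

\begin{corollary}\label{cor:iter}
For every prime $p\ge5$ and every $r\ge1$ we have $S(p^r)\equiv H(p^r)\equiv p^r\pmod{p^{r+3}}$.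
\end{corollary}

\begin{proof}
With $a_j=p^{-j}S(p^j)$ we have $a_0=1$ and $v(a_j-a_{j-1})\ge3j\ge3$ for $j\ge1$. Hence $a_r\equiv1\pmod{p^3}$; multiply by $p^r$. The same argument applies to $H$, because $H(1)=1$.
\end{proof}

The theorem is sharp in two respects. The modulus $p^{4v(N)}$ cannot be improved in general, since $5$ divides neither $23$ nor $1413263$ in \eqref{eq:five}. And both statements fail for $p=3$, already at $N=3$:
\begin{equation}\label{eq:three}
H(3)-3=-\frac{27}{16},\qquad S(3)-3=-\frac{6183}{2^{12}}=-\frac{3^3\cdot229}{2^{12}},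
\end{equation}
and neither number is divisible by $3^4$.

The two parts of Theorem~\ref{thm:main} are the even and the odd case of one statement. For $n\ge1$ put
\[
F(n)=\sum_{0\le k<n/2}(4k+1)u_k^4 .
\]
Then $F(2N)=S(N)$, and $F(N)=H(N)$ for odd $N$. Since $p$ is odd, $n$ and $n/p$ have the same parity and $v(2N)=v(N)$. So Theorem~\ref{thm:main} says exactly that
\begin{equation}\label{eq:F}
F(n)\equiv p\,F(n/p)\pmod{p^{4v(n)}}\qquad\text{for every positive multiple $n$ of $p$,}
\end{equation}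
and this is the form in which we prove it. From now on $p\ge5$ is a fixed prime, except where $p=3$ is mentioned for comparison.

\section{An identity with the factor $n^2$ in front}\label{sec:identity}

The defining sum hides the cancellation, so we replace it by one in which a large power of $p$ is visible from the start. Put
\[
w(n)=u_{\lfloor n/2\rfloor}\quad(n\ge0),\qquad t_n(y)=w(n+y)\,w(n-y)\quad(0\le y\le n).
\]
All these numbers lie in $\mathbb Z_{(p)}$. We use the recurrence
\begin{equation}\label{eq:rec}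
(2k+2)\,u_{k+1}=(2k+1)\,u_k .
\end{equation}

\begin{proposition}\label{prop:identity}
For every $n\ge1$,
\begin{equation}\label{eq:identity}
F(n)=2n^2w(n)^2\sum_{\substack{0<y\le n\\ y\ \mathrm{odd}}}\frac{t_n(y)}{y}.
\end{equation}
\end{proposition}

\begin{proof}
We first show by induction on $N\ge1$ that
\begin{equation}\label{eq:SE}
S(N)=8N^2u_N^2E_N,\qquad\text{where}\quad E_N=\sum_{l=0}^{N-1}\frac{u_{N+l}\,u_{N-1-l}}{2l+1}.
\end{equation}
For $N=1$ the right side is $8\cdot\frac14\cdot\frac12=1=S(1)$. By \eqref{eq:rec}, $8(N+1)^2u_{N+1}^2=2(2N+1)^2u_N^2$, and $S(N+1)-S(N)=(4N+1)u_N^4$. So the induction step amounts to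
\begin{equation}\label{eq:step}
2(2N+1)^2E_{N+1}-8N^2E_N=(4N+1)u_N^2 .
\end{equation}
Fix $0\le l\le N-1$ and put $y=2l+1$, $\tau=u_{N+l}u_{N-1-l}$, $D=(2N+1)^2-y^2=(2N+2l+2)(2N-2l)$. By \eqref{eq:rec},
\[
u_{N+1+l}=u_{N+l}\,\frac{2N+y}{2N+2l+2},\qquad u_{N-l}=u_{N-1-l}\,\frac{2N-y}{2N-2l},
\]
so $u_{N+1+l}u_{N-l}=\tau(4N^2-y^2)/D$, and the $l$-th terms of $E_{N+1}$ and $E_N$ together contribute
\[
\frac{2\tau}{y}\cdot\frac{(2N+1)^2(4N^2-y^2)-4N^2\bigl((2N+1)^2-y^2\bigr)}{D}=-(4N+1)\,\frac{2\tau y}{D}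
\]
to the left side of \eqref{eq:step}. These contributions telescope. With $G(l)=u_{N+l}u_{N-l}$,
\[
G(l+1)-G(l)=\tau\Bigl[\Bigl(1-\frac1{2N+2l+2}\Bigr)-\Bigl(1-\frac1{2N-2l}\Bigr)\Bigr]=\frac{2\tau y}{D},
\]
so the terms $l=0,\dots,N-1$ contribute $-(4N+1)\bigl(G(N)-G(0)\bigr)=-(4N+1)(u_{2N}-u_N^2)$. The last term $l=N$ of $E_{N+1}$ contributes $2(2N+1)u_{2N+1}=(4N+1)u_{2N}$. The total is $(4N+1)u_N^2$, which proves \eqref{eq:step} and \eqref{eq:SE}.

Now let $n=2N$ or $n=2N-1$. In both cases $F(n)=S(N)$, the odd numbers $y$ with $0<y\le n$ are $y=2l+1$ with $0\le l\le N-1$, and $w(n+y)=u_{N+l}$, $w(n-y)=u_{N-1-l}$. Finally $2Nu_N=n\,w(n)$: for $n=2N$ by definition, and for $n=2N-1$ because $2Nu_N=(2N-1)u_{N-1}$. Hence $8N^2u_N^2=2n^2w(n)^2$.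
\end{proof}

Formula \eqref{eq:identity} suggests what \eqref{eq:F} should look like. Let $n=pm$. A term with $y=pz$ has the form $2n^2/y=p\cdot 2m^2/z$ times a product of values of $w$ at multiples of $p$. If $w(pa)$ is close to $w(a)$, these terms add up to about $pF(m)$; this is the origin of the factor $p$. The terms with $p\nmid y$ carry the factor $n^2$ and no $p$ in the denominator, and they have to cancel to the further order $p^{2v(n)}$.

\section{The case $n=p$}\label{sec:np}

The case $n=p$ of \eqref{eq:F} is $H(p)\equiv p\pmod{p^4}$; by \eqref{eq:SH} it also settles \eqref{eq:question} for $r=1$. It can be done by hand, and it shows both halves of the argument. For $n\ge0$ and $a\ge1$ let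
\[
U(n)=\{\,b\in\mathbb Z: 0<b<n,\ p\nmid b\,\},\qquad \chi(a)=(-1)^{a-1},
\]
so that $u_k=\prod_{a=1}^{2k}a^{\chi(a)}$. The arithmetic input is the vanishing of sums of inverse squares.

\begin{lemma}\label{lem:squares}
\begin{itemize}
\item[(a)] If $r\ge1$ and $p^r\mid N$, then $\sum_{b\in U(N)}b^{-2}\equiv0\pmod{p^r}$.
\item[(b)] The sum of $e^{-2}$ over the odd $e$ with $0<e<p$, and the sum over the even ones, are both $\equiv0\pmod p$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The set $U(N)$ meets each class of $(\mathbb Z/p^r)^\times$ exactly $N/p^r$ times, so it suffices to show that $\sigma=\sum_{x\in(\mathbb Z/p^r)^\times}x^{-2}$ is zero. The substitution $x\mapsto2x$ gives $4\sigma=\sigma$, and $3$ is invertible because $p\ne3$.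

(b) The map $e\mapsto p-e$ exchanges odd and even $e$ and preserves $e^{-2}$ modulo $p$. So the two sums are congruent, and their total vanishes by (a).
\end{proof}

Let $\nu=\frac{p-1}2$, so that $w(p)=u_\nu$. The term $y=p$ of \eqref{eq:identity} is $p\cdot 2u_\nu^2u_p$. In $u_p=\prod_{a\le2p}a^{\chi(a)}$ the factors $a=p$ and $a=2p$ give $\frac12$, and the others are $p\pm c$ with $0<c<p$ and exponent $(-1)^c$. Also $u_\nu^2=\prod_{0<c<p}(c^2)^{-(-1)^c}$. Therefore
\[
2u_\nu^2u_p=\prod_{0<c<p}\Bigl(\frac{p^2-c^2}{c^2}\Bigr)^{(-1)^c}=\prod_{0<c<p}\Bigl(1-\frac{p^2}{c^2}\Bigr)^{(-1)^c}\equiv1-p^2\sum_{0<c<p}\frac{(-1)^c}{c^2}\pmod{p^4},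
\]
where the $p-1$ minus signs cancel. The alternating sum is divisible by $p$ by Lemma~\ref{lem:squares}(b), so the term $y=p$ is $\equiv p\pmod{p^4}$.

For odd $y<p$ we compare $w(p\pm y)=\prod_{a\le p\pm y}a^{\chi(a)}$ with $u_\nu=\prod_{a<p}a^{\chi(a)}$. The first contains the extra factors $p$ and $(p+b)^{(-1)^b}$ for $0<b\le y$; the second lacks the factors $(p-b)^{(-1)^b}$ for $0<b<y$. Hence
\[
t_p(y)=\frac{p\,u_\nu^2}{p+y}\prod_{0<b<y}\Bigl(\frac{p+b}{p-b}\Bigr)^{(-1)^b}\equiv\frac{p\,u_\nu^2}{y}\pmod{p^2},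
\]
because each of the $y-1$ factors of the product is $\equiv-1\pmod p$ and $y-1$ is even. So $\sum_{y<p}t_p(y)/y\equiv p\,u_\nu^2\sum_{y<p}y^{-2}\equiv0\pmod{p^2}$ by Lemma~\ref{lem:squares}(b), the sums running over odd $y$. After multiplication by $2p^2u_\nu^2$ these terms vanish modulo $p^4$, and $H(p)\equiv p\pmod{p^4}$.

For $p=5$ the two computations read $2u_2^2u_5=\frac{567}{8192}=1-\frac{5^3\cdot61}{8192}$ and $u_3u_2+\frac13u_4u_1=\frac{125}{768}$. For $p=3$ the first survives, $2u_1^2u_3=\frac5{32}=1-\frac{27}{32}$, but the second fails: the only odd $y<3$ is $y=1$, nothing can cancel, and $t_3(1)=u_2u_1=\frac3{16}$ is divisible by $3$ only once. This explains the value of $H(3)$ in \eqref{eq:three}.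

For general $n=pm$ with $r=v(n)$, three things become harder.
\begin{enumerate}
\item There are many terms with $p\mid y$. A term with $v(y)=s$ loses $p^s$ to its denominator, and the loss has to be made up by the divisibility of $t_m(y/p)$ and by the precision with which the term matches its counterpart in $pF(m)$.
\item When $n$ is not of the form $p^r$ or $2p^r$, it can happen that $v(y)>v(n)$; an example is $n=p(p+1)$, $y=p^2$.
\item The terms $t_n(y)/y$ with $p\nmid y$ must add up to $0$ modulo $p^{2r}$, and Lemma~\ref{lem:squares}(b) alone gains only one power of $p$.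
\end{enumerate}
Section~\ref{sec:separate} factors the terms of \eqref{eq:identity}, Sections~\ref{sec:val}--\ref{sec:units} deal with the first two difficulties, and Sections~\ref{sec:coprime}--\ref{sec:moments} deal with the third.

\section{Separating the multiples of $p$}\label{sec:separate}

In the product $w(n)=\prod_{a\le2\lfloor n/2\rfloor}a^{\chi(a)}$ we separate the factors divisible by $p$, which reproduce a value of $w$ at a smaller argument, from the others, which form a $p$-adic unit. For $n\ge0$ put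
\[
\varphi(n)=\prod_{a\in U(n)}a^{\chi(a)},
\]
and for $p\mid n$ and $y>0$ put
\[
K_n(y)=\prod_{b\in U(y)}\Bigl(\frac{n+b}{n-b}\Bigr)^{\chi(b)} .
\]
The unit $K_n(y)$ measures how far $\varphi(n+y)\varphi(n-y+1)$ is from $\varphi(n)^2$. Indeed, let $p\mid n$, $\epsilon=(-1)^n$ and $0<y\le n$. The set $U(n+y)$ arises from $U(n)$ by adding the numbers $n+b$, and $U(n-y+1)$ by removing the numbers $n-b$, with $b\in U(y)$. Since $\chi(n\pm b)=\epsilon\chi(b)$,
\begin{equation}\label{eq:phiK}
\varphi(n+y)\,\varphi(n-y+1)=\varphi(n)^2K_n(y)^\epsilon .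
\end{equation}

To factor $t_n(y)$ when $p\nmid y$ we have a choice between the two multiples of $p$ next to $y$. We take the one, $pz$, for which $m\pm z$ is odd, because then the numbers $n+y$ and $n-y$ lie on opposite sides of odd multiples of $p$ and exactly one of $w(n\pm y)$ picks up a factor $p$ in the numerator.

\begin{lemma}\label{lem:descent}
Let $n=pm$ and $\epsilon=(-1)^n$.
\begin{itemize}
\item[(a)] If $m\ge0$, then $w(n)=w(m)\varphi(n)$.
\item[(b)] If $0<z\le m$, then $t_n(pz)=t_m(z)\,\varphi(n)^2K_n(pz)^\epsilon$.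
\item[(c)] Let $m\ge1$. The map $(z,e)\mapsto y=pz+e$ is a bijection from the pairs of integers with
\[
0\le z\le m-1,\quad z\equiv m-1\ (\mathrm{mod}\ 2),\quad 0<|e|<p,\quad e\equiv n\ (\mathrm{mod}\ 2),\quad e>0\text{ if }z=0,
\]
onto the odd $y$ with $0<y<n$ and $p\nmid y$. For such $y$ we have $(-1)^{|U(y)|}=-\epsilon\operatorname{sgn}(e)$ and
\[
t_n(y)=p\,\bigl(m+\operatorname{sgn}(e)z\bigr)\,t_m(z)\cdot\frac{\varphi(n)^2K_n(y)^\epsilon}{n-\epsilon y}.
\]
\end{itemize}
\end{lemma}

\begin{proof}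
Since $p$ is odd, $\chi(pa)=\chi(a)$, and $\prod_{a=1}^{2k}(pa)^{\chi(a)}=u_k$ because the exponents add up to $0$.

(a) The product for $w(n)$ runs over $a\le n$ if $n$ is even and over $a<n$ if $n$ is odd. Its multiples of $p$ are the $pa$ with $a\le m$, respectively $a<m$; as $m\equiv n\pmod 2$, they contribute $w(m)$. The remaining factors are those of $\varphi(n)$.

(b) By (a), $t_n(pz)=t_m(z)\varphi(n+pz)\varphi(n-pz)$. As $p\mid n-pz$, we have $U(n-pz)=U(n-pz+1)$, and \eqref{eq:phiK} applies.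

(c) Given $y$, let $q=\lfloor y/p\rfloor$, so $0\le q\le m-1$ and $pq<y<p(q+1)$. The condition $|y-pz|<p$ forces $z\in\{q,q+1\}$, and exactly one of the two is $\equiv m-1\pmod2$; it is not $m$, so it lies in $[0,m-1]$. Then $e=y-pz\equiv1-z\equiv m\equiv n\pmod 2$, and $e>0$ if $z=0$. Conversely, for every admissible pair the number $pz+e$ is odd, prime to $p$, positive, and less than $p(z+1)\le n$. Next, $|U(y)|=y-1-q\equiv q\pmod2$, where $q=z$ if $e>0$ and $q=z-1$ if $e<0$; since $(-1)^z=(-1)^{m-1}=-\epsilon$, the sign is as stated.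

For the factorization, let $c\ge1$ be odd and $0<|d|<p$, and let $A\in\{pc+d,\,pc+d-1\}$ be the upper limit of the product for $w(pc+d)$. If $d>0$, then $pc\le A<p(c+1)$, and the multiples of $p$ contribute $w(c)\cdot pc$. If $d<0$, then $p(c-1)\le A<pc$, and they contribute $w(c)$. Apply this to $n+y=p(m+z)+e$ and $n-y=p(m-z)-e$: the multiples of $p$ contribute $p(m+\operatorname{sgn}(e)z)t_m(z)$ to $t_n(y)$. Consider now the factors prime to $p$. If $n$ is even, then $n\pm y$ is odd, and they give $\varphi(n+y)\varphi(n-y)$ with $\varphi(n-y)=\varphi(n-y+1)/(n-y)$. If $n$ is odd, then $n\pm y$ is even, and they give $\varphi(n+y+1)\varphi(n-y+1)$ with $\varphi(n+y+1)=\varphi(n+y)/(n+y)$. In both cases \eqref{eq:phiK} yields $\varphi(n)^2K_n(y)^\epsilon/(n-\epsilon y)$.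
\end{proof}

\section{Valuations of the products $t_n(y)$}\label{sec:val}

The next lemma says that a mismatch between $v(y)$ and $v(n)$, in either direction, forces divisibility. Part (b) is needed only for the second difficulty of Section~\ref{sec:np}, hence not for \eqref{eq:question}.

\begin{lemma}\label{lem:val}
Let $0<y\le n$.
\begin{itemize}
\item[(a)] $v\bigl(t_n(y)\bigr)\ge v(n)-v(y)$.
\item[(b)] If $y$ is odd, then $v\bigl(w(n)^2t_n(y)\bigr)\ge2\bigl(v(y)-v(n)\bigr)$.
\end{itemize}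
\end{lemma}

\begin{proof}
Legendre's formula $v(k!)=\sum_{h\ge1}\lfloor k/p^h\rfloor$ gives $v(u_k)=\sum_{h\ge1}\eta_h(k)$ with $\eta_h(k)=\lfloor2k/p^h\rfloor-2\lfloor k/p^h\rfloor$. Let $q=p^h$ and let $\rho$ be the remainder of $k$ modulo $q$; then $\eta_h(k)=\lfloor2\rho/q\rfloor$. If $\rho\le\frac{q-1}2$, then $\eta_h(k)=0$ and the remainder of $2k$ is the even number $2\rho$. Otherwise $\eta_h(k)=1$ and the remainder of $2k$ is the odd number $2\rho-q$. Let $i=\lfloor\frac{n+y}2\rfloor$, $j=\lfloor\frac{n-y}2\rfloor$, so that $t_n(y)=u_iu_j$. As $n+y\equiv n-y\pmod2$, we have $i-j=y$ and $i+j\in\{n,n-1\}$.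

(a) It suffices to show $\eta_h(i)+\eta_h(j)\ge1$ for $v(y)<h\le v(n)$. Suppose $\eta_h(i)=\eta_h(j)=0$. The remainders of $i$ and $j$ modulo $q=p^h$ lie in $[0,\frac{q-1}2]$, and their sum is $\equiv0$ or $-1$ modulo $q$. So the sum is $0$ or $q-1$, the remainders are both $0$ or both $\frac{q-1}2$, and $q\mid i-j=y$, contrary to $h>v(y)$.

(b) Let $k=\lfloor n/2\rfloor$. It suffices to show $2\eta_h(k)+\eta_h(i)+\eta_h(j)\ge2$ for $v(n)<h\le v(y)$. Now $q=p^h$ divides $y$, so $\eta_h(i)=\eta_h(j)$. If $n$ is even, then $2k=n$ and $2i=n+y-1\equiv n-1\pmod q$; if $n$ is odd, then $2k=n-1$ and $2i=n+y\equiv n\pmod q$. Let $x$ be the remainder of $n$ modulo $q$. Since $q\nmid n$ we have $x\ge1$, so the remainders of $2k$ and $2i$ are $x$ and $x-1$ in some order. One of them is odd, so $\eta_h(k)=1$ or $\eta_h(i)=\eta_h(j)=1$.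
\end{proof}

\section{The unit factors and the terms with $p\mid y$}\label{sec:units}

By Lemma~\ref{lem:descent}, the term $y=pz$ of \eqref{eq:identity} differs from its counterpart in $pF(m)$ by the unit $\varphi(n)^4K_n(y)^\epsilon$. We have to show that this unit is very close to $1$. Its two factors are long products, so we take logarithms.

Recall that $\log(1+x)=\sum_{l\ge1}(-1)^{l-1}x^l/l$ converges for $x\in p\mathbb Z_p$ and, for odd $p$, defines a group isomorphism $1+p\mathbb Z_p\to p\mathbb Z_p$ that maps $1+p^k\mathbb Z_p$ onto $p^k\mathbb Z_p$ for every $k\ge1$. In particular, $\xi\in1+p\mathbb Z_p$ satisfies $\xi\equiv1\pmod{p^k}$ if and only if $\log\xi\equiv0\pmod{p^k}$. For elements of $\mathbb Z_{(p)}$, congruence in $\mathbb Z_p$ and in $\mathbb Z_{(p)}$ is the same thing. We need two truncations of the series. If $v(x)\ge k\ge1$, then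
\begin{equation}\label{eq:trunc}
\log(1-x)\equiv-x\pmod{p^{2k}},\qquad \log\frac{1+x}{1-x}=2\sum_{l\ \mathrm{odd}}\frac{x^l}{l}\equiv2x\pmod{p^{3k}} .
\end{equation}
To see this, note that $v(2)=0$ and $v(l)\le l-3$ for $l\ge3$: if $v(l)\ge1$, then $l\ge5^{v(l)}\ge v(l)+3$. Hence $v(x^l/l)\ge lk-v(l)$ is at least $2k$ for $l=2$ and at least $3k$ for $l\ge3$. The second congruence uses $v(3)=0$. Finally put
\[
\Lambda=\frac1p\log\bigl(4^{p-1}\bigr)\in\mathbb Z_p .
\]
If $p\mid N$, then $4^{N-N/p}=(4^{p-1})^{N/p}$ lies in $1+p\mathbb Z_p$ and has logarithm $N\Lambda$.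

\begin{lemma}\label{lem:phi}
Let $r\ge1$, $p^r\mid n$, $n>0$ and $\epsilon=(-1)^n$. Then $\varphi(n)^2\in1+p\mathbb Z_p$ and $\log\varphi(n)^2\equiv-\epsilon n\Lambda\pmod{p^{3r}}$. In particular $\varphi(n)^2\equiv1\pmod{p^r}$.
\end{lemma}

\begin{proof}
We first show that for every positive multiple $N$ of $p^r$
\begin{equation}\label{eq:phieven}
\varphi(2N)\in1+p\mathbb Z_p,\qquad\log\varphi(2N)\equiv-N\Lambda\pmod{p^{3r}};
\end{equation}
this is the case of even $n$. Write $\varphi(2N)$ as the product of all elements of $U(2N)$ divided by the square of the product of the even ones. The elements of $U(2N)$ are $b$ and $N+b$, and the even ones are $2b$, with $b\in U(N)$; and $|U(N)|=N-N/p$. Since $b\mapsto N-b$ permutes $U(N)$,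
\[
\varphi(2N)=4^{-(N-N/p)}\prod_{b\in U(N)}\frac{N+b}{b}=4^{-(N-N/p)}\prod_{b\in U(N)}\frac{N+b}{N-b}=4^{-(N-N/p)}\prod_{b\in U(N)}\frac{1+N/b}{1-N/b},
\]
where the last step changes the sign of $|U(N)|=(p-1)N/p$ factors, an even number. The first factor has logarithm $-N\Lambda$. By \eqref{eq:trunc}, the product has logarithm $\equiv2N\sum_{b}b^{-1}\pmod{p^{3r}}$, and
\[
2\sum_{b\in U(N)}\frac1b=\sum_{b\in U(N)}\frac{N}{b(N-b)}\equiv-N\sum_{b\in U(N)}\frac1{b^2}\equiv0\pmod{p^{2r}}
\]
by Lemma~\ref{lem:squares}(a). This proves \eqref{eq:phieven}.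

Let $n$ be odd. We reduce to \eqref{eq:phieven} as in Section~\ref{sec:np}. The elements of $U(2n)$ are $n\pm c$ with $c\in U(n)$, and $\chi(n\pm c)=(-1)^c$. Since $|U(n)|$ is even and $n^2-c^2=-c^2(1-n^2/c^2)$,
\[
\varphi(2n)=\prod_{c\in U(n)}(n^2-c^2)^{(-1)^c}=\varphi(n)^{-2}\prod_{c\in U(n)}\Bigl(1-\frac{n^2}{c^2}\Bigr)^{(-1)^c}.
\]
So $\varphi(n)^2\in1+p\mathbb Z_p$. By \eqref{eq:trunc} the last product has logarithm $\equiv-n^2\sum_c(-1)^cc^{-2}\pmod{p^{4r}}$. The substitution $c\mapsto n-c$ reverses the parity of $c$ and preserves $c^{-2}$ modulo $p^r$, so the sum is congruent to its negative, hence to $0$, modulo $p^r$. Thus $\log\varphi(n)^2\equiv-\log\varphi(2n)\equiv n\Lambda\pmod{p^{3r}}$.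
\end{proof}

The factor $\varphi(n)^4$ by itself need not be closer to $1$ than $p^{v(n)}$: for $p=5$ we have $4^4=1+5\cdot51$, so $\Lambda$ is a unit and $\log\varphi(n)^4$ has valuation exactly $v(n)$. The term in $\Lambda$ must be cancelled by $K_n(y)^\epsilon$. By \eqref{eq:trunc}, $\log K_n(y)$ is governed by the alternating harmonic sum
\[
\lambda(y)=\sum_{b\in U(y)}\frac{\chi(b)}{b},
\]
and we need $\lambda(y)$ modulo $p^{2v(y)}$. Comparison with Lemma~\ref{lem:phi} gives $\lambda(p^h)$ only modulo $p^h$. The remedy is to show that $\lambda$ is constant modulo $p^{2s}$ on the odd multiples of $p^s$, and then to evaluate it at $p^{2s}$, where the weaker comparison is enough.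

\begin{lemma}\label{lem:lambda}
If $s\ge1$ and $y$ is a positive odd multiple of $p^s$, then $\lambda(y)\equiv\Lambda\pmod{p^{2s}}$.
\end{lemma}

\begin{proof}
\emph{Constancy.} Let $q=p^s$. The elements of $U(y+2q)$ not in $U(y)$ are $y+c$ with $c\in U(2q)$, and $\chi(y+c)=(-1)^c$. Since $\frac1{y+c}=\frac1c-\frac y{c^2}+\frac{y^2}{c^2(y+c)}$,
\[
\lambda(y+2q)-\lambda(y)\equiv\sum_{c\in U(2q)}\frac{(-1)^c}{c}-y\,\theta\pmod{q^2},\qquad \theta=\sum_{c\in U(2q)}\frac{(-1)^c}{c^2}.
\]
Pairing $c\in U(q)$ with $c+q$, which has the opposite parity and the same class modulo $q$, gives $\theta\equiv0\pmod q$. Averaging over $c\leftrightarrow2q-c$, which preserves parity, gives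
\[
\sum_{c\in U(2q)}\frac{(-1)^c}c=q\sum_{c\in U(2q)}\frac{(-1)^c}{c(2q-c)}\equiv-q\,\theta\equiv0\pmod{q^2}.
\]
Hence $\lambda(y+2q)\equiv\lambda(y)\pmod{q^2}$, and $\lambda(y)\equiv\lambda(p^{2s})\pmod{p^{2s}}$ for all positive odd multiples $y$ of $q$.

\emph{Evaluation.} Let $Q=p^{2s}$ and let $b$ run over the odd elements of $U(Q)$; then $Q-b$ runs over the even ones. So $\lambda(Q)=\sum_b\bigl(\frac1b-\frac1{Q-b}\bigr)\equiv2\sum_b\frac1b\pmod Q$ and $\varphi(Q)^2=\prod_b\bigl(\frac b{Q-b}\bigr)^2=\prod_b(1-Q/b)^{-2}$. By \eqref{eq:trunc}, $\log\varphi(Q)^2\equiv2Q\sum_b\frac1b\equiv Q\lambda(Q)\pmod{Q^2}$. By Lemma~\ref{lem:phi}, $\log\varphi(Q)^2\equiv Q\Lambda\pmod{Q^3}$. Dividing by $Q$ gives $\lambda(Q)\equiv\Lambda\pmod Q$.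
\end{proof}

\begin{lemma}\label{lem:kappa}
Let $r=v(n)\ge1$, $\epsilon=(-1)^n$, and let $y>0$ be odd with $s=v(y)\ge1$. Then
\[
\varphi(n)^4K_n(y)^\epsilon\equiv1\pmod{p^{\,r+2\min(r,s)}} .
\]
\end{lemma}

\begin{proof}
As $|U(y)|=(p-1)y/p$ is even, we may replace $\frac{n+b}{n-b}$ by $\frac{1+n/b}{1-n/b}$ in the definition of $K_n(y)$. So $K_n(y)\in1+p\mathbb Z_p$, and \eqref{eq:trunc} gives $\log K_n(y)\equiv2n\lambda(y)\pmod{p^{3r}}$. By Lemma~\ref{lem:lambda}, $2n\lambda(y)\equiv2n\Lambda\pmod{p^{r+2s}}$. Together with Lemma~\ref{lem:phi}, the logarithm of $\varphi(n)^4K_n(y)^\epsilon$ is $\equiv-2\epsilon n\Lambda+2\epsilon n\Lambda=0$ modulo $p^{\min(3r,\,r+2s)}$.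
\end{proof}

\begin{proposition}\label{prop:div}
Let $n=pm$, $r=v(n)$. The terms of \eqref{eq:identity} with $p\mid y$ add up to $pF(m)$ modulo $p^{4r}$.
\end{proposition}

\begin{proof}
These terms have $y=pz$ with $z$ odd and $0<z\le m$. By Lemma~\ref{lem:descent}(a),(b), $w(n)^2t_n(y)=w(m)^2t_m(z)\kappa(y)$ with $\kappa(y)=\varphi(n)^4K_n(y)^\epsilon$. By \eqref{eq:identity} for $m$, and since $pm^2/z=n^2/y$, we have $pF(m)=2n^2\sum_zw(m)^2t_m(z)/y$. The difference to be estimated is therefore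
\[
\sum_z\frac{2n^2}{y}\cdot w(m)^2t_m(z)\cdot\bigl(\kappa(y)-1\bigr).
\]
Let $s=v(y)$; then $v(m)=r-1$ and $v(z)=s-1$. We bound the three factors of each term. If $s\le r$, Lemmas~\ref{lem:val}(a) and~\ref{lem:kappa} give valuation at least $(2r-s)+(r-s)+(r+2s)=4r$. If $s>r$, Lemmas~\ref{lem:val}(b) and~\ref{lem:kappa} give at least $(2r-s)+2(s-r)+3r=3r+s>4r$.
\end{proof}

\section{The terms with $p\nmid y$: reduction to moments}\label{sec:coprime}

Keep $n=pm$, $r=v(n)$, $\epsilon=(-1)^n$. The remaining terms of \eqref{eq:identity} add up to $2n^2w(n)^2\Sigma$, where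
\[
\Sigma=\sum_{\substack{0<y<n\\ y\ \mathrm{odd},\ p\nmid y}}\frac{t_n(y)}{y}.
\]
Since $v(n^2)=2r$, Proposition~\ref{prop:div} reduces \eqref{eq:F} to the congruence
\begin{equation}\label{eq:Sigma}
\Sigma\equiv0\pmod{p^{2r}} .
\end{equation}
Here the unit factors are needed only to low precision, because every $t_n(y)$ turns out to be divisible by $p^r$. We set
\[
Z=\{z:0<z\le m-1,\ z\equiv m-1\ (\mathrm{mod}\ 2)\},\qquad E=\{e:0<e<p,\ e\equiv n\ (\mathrm{mod}\ 2)\},
\]
and $\delta=1$ if $m$ is odd, $\delta=0$ if $m$ is even; thus $\delta$ records whether $z=0$ occurs in Lemma~\ref{lem:descent}(c). For $k\ge0$ let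
\[
c_k=\sum_{e\in E}e^{-2k-2}\in\mathbb Z_{(p)},\qquad M_k=\sum_{z\in Z}t_m(z)\,z^{2k+1}.
\]

\begin{lemma}\label{lem:reduce}
Modulo $p^{2r}$, with a series that converges in $\mathbb Z_p$,
\begin{equation}\label{eq:reduce}
\Sigma\equiv p\,c_0\bigl(\delta\,m\,w(m)^2+2M_0\bigr)+\sum_{k\ge1}2p^{2k+1}c_k\,(2k+1)M_k .
\end{equation}
\end{lemma}

\begin{proof}
Write $y=pz+e$ as in Lemma~\ref{lem:descent}(c). Modulo $p^r$, each factor of $K_n(y)$ is $\equiv-1$, so $K_n(y)^\epsilon\equiv(-1)^{|U(y)|}=-\epsilon\operatorname{sgn}(e)$; moreover $\varphi(n)^2\equiv1$ by Lemma~\ref{lem:phi}, and $(n-\epsilon y)^{-1}\equiv-\epsilon/y$. Hence the unit factor in Lemma~\ref{lem:descent}(c) is $\equiv\operatorname{sgn}(e)/y\pmod{p^r}$. The other factor satisfies $v\bigl(p(m\pm z)t_m(z)\bigr)\ge r$. This holds because $p^{r-1}\mid m\pm z$ if $v(z)\ge r-1$ (which includes $z=0$), and otherwise because $v(m\pm z)=v(z)$ and $v(t_m(z))\ge r-1-v(z)$ by Lemma~\ref{lem:val}(a). Therefore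
\[
\frac{t_n(y)}y\equiv p\,t_m(z)\,\frac{\operatorname{sgn}(e)\,m+z}{(pz+e)^2}\pmod{p^{2r}} .
\]
Let $f(x)=\sum_{e\in E}(x+e)^{-2}$ for $x\in p\mathbb Z$. For fixed $z\in Z$ the positive $e$ contribute $p\,t_m(z)(m+z)f(pz)$, and the negative ones $p\,t_m(z)(z-m)f(-pz)$, because $(pz-e)^2=(-pz+e)^2$. If $m$ is odd, $z=0$ contributes $p\,t_m(0)\,m f(0)=p\,m\,w(m)^2c_0$. So
\[
\Sigma\equiv\delta\,p\,m\,w(m)^2c_0+p\sum_{z\in Z}t_m(z)\,m\bigl(f(pz)-f(-pz)\bigr)+p\sum_{z\in Z}t_m(z)\,z\bigl(f(pz)+f(-pz)\bigr)\pmod{p^{2r}} .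
\]
The first sum over $z$ vanishes term by term. Indeed $(e+pz)^{-2}-(e-pz)^{-2}=-4epz/(e^2-p^2z^2)^2$ has valuation $1+v(z)$, so each term, with its factor $p$, has valuation at least $1+(r-1-v(z))+(r-1)+(1+v(z))=2r$ by Lemma~\ref{lem:val}(a). In the second sum we expand $(e+x)^{-2}=\sum_{l\ge0}(-1)^l(l+1)e^{-l-2}x^l$, which converges in $\mathbb Z_p$ for $x\in p\mathbb Z$. The odd powers cancel, so $f(pz)+f(-pz)=2\sum_{k\ge0}(2k+1)c_kp^{2k}z^{2k}$, and summing over the finite set $Z$ gives \eqref{eq:reduce}.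
\end{proof}

\section{Odd moments and the end of the proof}\label{sec:moments}

When $m-1=i+j$ is fixed, the numbers $u_iu_j$ add up to $1$, since $\sum_ku_kx^k=(1-x)^{-1/2}$; the $M_k$ are the one-sided odd moments of these weights in the variable $z=i-j$. Term by term, Lemma~\ref{lem:val}(a) shows only that $v(M_k)\ge v(m)$, whereas \eqref{eq:Sigma} requires about $2v(m)$. The missing divisibility is a cancellation between different $z$. For $p=m=5$, for instance, $Z=\{2,4\}$, $t_5(2)=u_3u_1=\frac5{32}$, $t_5(4)=u_4u_0=\frac{35}{128}$, and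
\[
M_1=\frac54+\frac{35}2=\frac{75}4,\qquad 2M_0=\frac58+\frac{35}{16}=\frac{45}{16},\qquad 5w(5)^2+2M_0=\frac{45}{64}+\frac{45}{16}=\frac{225}{64}.
\]
So $M_1$ is divisible by $5^2$, while $M_0$ is not, and becomes so only in the combination that appears in \eqref{eq:reduce}. The source of the cancellation is that $t_m(z+2)/t_m(z)$ is a rational function of $z$, so that suitable polynomial multiples of $t_m(z)$ telescope. Let $(2k+1)!!=1\cdot3\cdots(2k+1)$.

\begin{lemma}\label{lem:moments}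
Let $m\ge1$, and let $Z$, $\delta$, $M_k$ be as in Section~\ref{sec:coprime}.
\begin{itemize}
\item[(a)] $\delta\,m\,w(m)^2+2M_0=m^2w(m)^2$.
\item[(b)] $M_k\in\dfrac{m^2}{(2k+1)!!}\,\mathbb Z_{(p)}$ for all $k\ge1$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $z\equiv m-1\pmod2$, $0\le z\le m-3$, and $i=\frac{m-1+z}2$, $j=\frac{m-1-z}2\ge1$. Then $t_m(z)=u_iu_j$ and $t_m(z+2)=u_{i+1}u_{j-1}$, and \eqref{eq:rec} gives $(m+1+z)u_{i+1}=(m+z)u_i$ and $(m-2-z)u_{j-1}=(m-1-z)u_j$. Let $h$ be an even polynomial with integer coefficients. Put $Q(z)=t_m(z)(m-1+z)(m-z)h(z-1)$ for $z\in Z$ and $Q(m+1)=0$. By the two relations,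
\begin{equation}\label{eq:Qshift}
Q(z+2)=t_m(z)(m+z)(m-1-z)h(z+1)\qquad(0\le z\le m-1,\ z\equiv m-1\ (\mathrm{mod}\ 2)),
\end{equation}
the case $z=m-1$ being $0=0$. With $A=m(m-1)$ we have $(m+z)(m-1-z)=A-z-z^2$ and $(m-1+z)(m-z)=A+z-z^2$. So $Q(z+2)-Q(z)=t_m(z)B_h(z)$ for $z\in Z$, where
\[
B_h(z)=(A-z^2)\bigl(h(z+1)-h(z-1)\bigr)-z\bigl(h(z+1)+h(z-1)\bigr).
\]
As $h$ is even, $h(z+1)-h(z-1)$ is an odd and $h(z+1)+h(z-1)$ an even polynomial, so $B_h$ is odd, with integer coefficients. If $h$ is monic of degree $2k$, the two polynomials begin with $4kz^{2k-1}$ and $2z^{2k}$, so $B_h$ has leading term $-(4k+2)z^{2k+1}$; for $h=1$ we get $B_h=-2z$. Summing over $Z$ leaves $-Q(1)$ if $m$ is even and $-Q(2)$ if $m$ is odd. For even $m$ we have $t_m(1)=u_{m/2}u_{m/2-1}$ and $(m-1)u_{m/2-1}=mu_{m/2}$; for odd $m$ we use \eqref{eq:Qshift} with $z=0$. This gives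
\begin{equation}\label{eq:tele}
\sum_{z\in Z}t_m(z)B_h(z)=\begin{cases}-m^2w(m)^2\,h(0),& m\text{ even},\\ -m(m-1)w(m)^2\,h(1),& m\text{ odd},\end{cases}
\end{equation}
where for $m=1$ both sides are $0$. The choice $h=1$ gives (a).

For (b) we choose $h$ monic of degree $2k$ so that the right side of \eqref{eq:tele} vanishes. Let $m$ be even and $h(x)=x^{2k}$. Then $(4k+2)M_k$ is an integer combination of $M_0,\dots,M_{k-1}$, and $M_0\in m^2\mathbb Z_{(p)}$ by (a). By induction all of these lie in $\frac{m^2}{(2k-1)!!}\mathbb Z_{(p)}$, and division by $2(2k+1)$ gives (b). Let $m$ be odd. Now $M_0$ is only a multiple of $m$, so we have to control its coefficient. Take $h(x)=(x^2-1)x^{2k-2}$, so that $h(\pm1)=0$. The coefficient of $z$ in $B_h$ is $A$ times the coefficient of $z$ in $h(z+1)-h(z-1)$, minus $h(1)+h(-1)=0$; it lies in $A\mathbb Z$. So $(4k+2)M_k$ is an integer combination of $AM_0,M_1,\dots,M_{k-1}$, and $AM_0=\frac12m^2(m-1)^2w(m)^2\in m^2\mathbb Z_{(p)}$ by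 (a). The same induction gives (b).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
It remains to prove \eqref{eq:Sigma}, and we bound the terms of \eqref{eq:reduce}, using $v(m)=r-1$. By Lemma~\ref{lem:moments}(a) the first term is $p\,c_0\,m^2w(m)^2$, and $p\mid c_0$ by Lemma~\ref{lem:squares}(b); its valuation is at least $1+1+2(r-1)=2r$. For $k\ge1$, Legendre's formula gives $v((2k-1)!!)\le v((2k-1)!)\le\frac{2k-1}{p-1}\le\frac{2k-1}4$. By Lemma~\ref{lem:moments}(b), $v((2k+1)M_k)\ge2(r-1)-v((2k-1)!!)$, so the $k$-th term has valuation at least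
\[
2k+1+2(r-1)-\frac{2k-1}4=2r+\frac34(2k-1)>2r .
\]
Hence $\Sigma\equiv0\pmod{p^{2r}}$. Together with Proposition~\ref{prop:div} and the identity \eqref{eq:identity}, this proves \eqref{eq:F}, which is Theorem~\ref{thm:main}.
\end{proof}

\begin{remark}
The hypothesis $p\ge5$ enters through Lemma~\ref{lem:squares}, which is used in \eqref{eq:phieven} and for $p\mid c_0$; through the truncations \eqref{eq:trunc}; and through the bound $p-1\ge4$ in the last estimate. The exponent $4$ is what two estimates deliver with no room to spare: the bound for the terms with $1\le v(y)\le r$ in Proposition~\ref{prop:div}, and the bound for the term $k=0$ of \eqref{eq:reduce}.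
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Some congruences involving fourth powers of central $q$-binomial coefficients},
\texttt{https://\allowbreak www-cambridge-org.\allowbreak ezproxyberklee.\allowbreak flo.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 2ECD8A322AA371FB315E629BF6B054C8/\allowbreak S0308210518000963a.pdf/\allowbreak some-congruences-\allowbreak involving-fourth-\allowbreak powers-of-central-\allowbreak q-binomial-\allowbreak coefficients.pdf}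

\end{thebibliography}
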